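# Duplication closures over three letters need not be context-free

## 1. One letter, two letters, three letters

Take a word, choose any nonempty factor, and write it twice in a row. Repeat as often as you like. How complicated is the set of all words that can be reached? Each move copies something that is already there, there is no bookkeeping, and long words seem to be full of squares that can be undone. So the first guess is that for a word over a small alphabet, say three letters, the set is simple: surely context-free, perhaps even regular.

**Definition.** Let $\Sigma$ be a finite alphabet. Write $v\Rightarrow v'$ if $v=xuy$ and $v'=xuuy$ with $x,y\in\Sigma^*$ and $u\in\Sigma^+$. Let $\Rightarrow^*$ be the reflexive–transitive closure. The *duplication closure* of $w$ is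
$$w^{\heartsuit}=\{v\in\Sigma^*:\ w\Rightarrow^* v\}.$$

For example $abc\Rightarrow ababc\Rightarrow ababcbabc$: first $ab$ is doubled, then the suffix $babc$.

A *square* is a word $zz$ with $z\neq\varepsilon$; a word is *square-free* if no factor of it is a square. Reading a duplication backwards means choosing a square $zz$ and deleting one of its two copies of $z$; it does not matter which. We shall use the following facts throughout.

* **(E1)** A duplication preserves the first letter, the last letter and the set of letters, and does not decrease the number of occurrences of any letter.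
* **(E2)** If $y\Rightarrow^* y'$ and $y'$ is square-free, then $y=y'$, because a word produced by at least one step contains a square.
* **(E3)** Let $w$ be a word and suppose $w[p]=w[p+D]$ for all $p_0\le p<p_1$. Then deleting the $D$ letters starting at $p_0$ and deleting the $D$ letters starting at $p_1$ give the same word. Indeed, moving the deleted window from $p$ to $p+1$ replaces the kept letter $w[p+D]$ by the kept letter $w[p]$, and these agree.
* **(E4)** (*Prepending.*) Let $v=qP$, let $d$ be a letter that occurs in $P$, and write $P=s'dP''$ with $d$ not in $s'$. Then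
$$v=q\,s'd\,P''\ \Rightarrow\ q\,s'd\,s'd\,P''=(qs')\,d\,P .$$
So the suffix $P$ can be lengthened to $dP$, and the word grows by $|s'd|$ letters.

Now test the guess. With one letter, $a^\heartsuit=a^+$. With two letters take $ab$. A square-free word over $\{a,b\}$ alternates and does not contain $abab$ or $baba$, so the only ones are $\varepsilon,a,b,ab,ba,aba,bab$. Let $v$ begin with $a$ and end with $b$. Delete halves of squares as long as possible. The result is square-free, begins with $a$ and ends with $b$, so it is $ab$. Hence $(ab)^\heartsuit=a\{a,b\}^*b$. In the same way a word that begins and ends with $a$ and contains a $b$ reduces to $aba$, so $(aba)^\heartsuit=a\{a,b\}^*b\{a,b\}^*a$. Both are regular. In fact Bovet and Varricchio (Inform. Process. Lett. 44 (1992)) proved that $w^\heartsuit$ is regular for every $w$ with at most two different letters; we shall not use this.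

With three letters the computation breaks at once: it needed that there are only finitely many square-free words, and over three letters there are infinitely many (Section 7). By (E2), $abc$ is the only square-free word in $(abc)^\heartsuit$. So $abacbc$, which is square-free, begins with $a$, ends with $c$ and uses all three letters, is not in $(abc)^\heartsuit$. On the other hand, (E4) used repeatedly shows that for every $u\in\{a,b,c\}^*$ some word $p\,u\,abc$ is in $(abc)^\heartsuit$. Anything can be built at the right end, but a price is paid on the left. That price will defeat the guess.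

The question whether $w^\heartsuit$ is context-free for every $w$ over three letters is taken from "Closure of Language Classes under Bounded Duplication" (http://wortspieler.org/Dateien/Work/Pubs/LangDupl.pdf). The answer is no.

**Theorem A.** There is a word $w\in\{a,b,c\}^*$ such that $w^\heartsuit$ is not context-free.

**Theorem B.** Let $\Sigma$ be a finite alphabet and $w_0\in\Sigma^*$ a word containing at least three different letters. Then $w_0^\heartsuit$ is not context-free. In particular $(abc)^\heartsuit$ is not context-free.

Together with the theorem of Bovet and Varricchio, Theorem B says: $w^\heartsuit$ is context-free iff it is regular iff $w$ has at most two different letters.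

From formal languages we need only textbook facts: every context-free language without $\varepsilon$ has a grammar in Chomsky normal form (rules $E\to FG$ and $E\to\text{letter}$), and context-free languages are closed under morphisms, inverse morphisms, and quotients by words, $L\mapsto\{y: pyq\in L\}$.

## 2. A separator makes copies, and later duplications overwrite them

Since $\{uu\}$ is the standard non-context-free language, a sensible person tries to find forced copies in a closure. Work over a large alphabet first. Let $\#$ be a letter not in $x$ and look at the words of $(x\#)^\heartsuit$ with exactly two $\#$'s. All words in a derivation end with $\#$, and the number of $\#$'s never decreases. So it goes from $1$ to $2$ in exactly one step, and that step must duplicate a factor containing the final $\#$: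
$$x'\#\ \Rightarrow\ x'\#s\#,\qquad s\text{ a suffix of }x',\quad x\Rightarrow^*x'.$$
All other steps duplicate factors without $\#$. So if the final word is $X\#Z\#$, then $x'\Rightarrow^*X$ and $s\Rightarrow^*Z$. If $Z$ is square-free, (E2) gives $s=Z$: *$Z$ was a suffix of $x'$ at the moment of the split.* One would like to conclude that $X$ still ends with $Z$; then $X$ and $Z$ would carry a copy.

This is where the approach stops. Between the split and the end, $x'$ can be rewritten. Take $x=abc$:
$$abc\#\Rightarrow ababc\#\Rightarrow ababc\#babc\#\Rightarrow ababcabc\#babc\#.$$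
At the split the left part ends with $babc$, but in the last word it ends with $cabc$. In general, (E4) started from the suffix $P=x$ of $x'$ builds any $U'x$ at the end of the left part, whatever the right part says. The copy can be forgotten completely.

But forgetting is not free. The left part had to build $Ux$ *and then* build $U'x$, while an honest word, whose left part ends with the same $Ux$ as its right part, builds $Ux$ once. If building costs a definite number of letters per letter built, then a word $X\#Ux\#$ with $X$ short cannot have been cheated. We therefore need three things: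

* a lower bound on the length needed to build $Ux$, and to change $Ux$ into $U'x$;
* an upper bound on the length of an honest construction, smaller than the sum of the two lower bounds;
* a non-context-freeness argument that respects lengths, since "short" is not a regular condition.

## 3. Words whose repetitions are far apart

The lower bound comes from words in which every repetition is spread out by a factor $24$. A word has *period* $p$ if letters at distance $p$ in it agree. Let $B=\{b_1,\dots,b_{35}\}$ (indexed letters, not related to the letter $b$).

**Definition.** A word over $B$ is *good* if for all $p,q\ge1$ with $p<24q$ it has no factor of length $p+q$ with period $p$.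

So a factor of length $q$ may reappear only at distance at least $24q$. For instance $b_1b_2\cdots b_{24}b_1$ is good: the only repetition is a single letter at distance $24$. But $b_1b_2b_1$ is not good ($p=2$, $q=1$). Factors of good words are good.

**Lemma 1.** There are good words of every length.

*Proof.* Let $S_n$ be the number of good words of length $n$, so $S_0=1$. We show $S_{n+1}\ge5S_n$ by induction, assuming $S_{k+1}\ge 5S_k$ for $k<n$. There are $35S_n$ words of length $n+1$ whose prefix of length $n$ is good. If such a word is not good, its bad factor must be a suffix: for some $p,q$ with $p<24q$ it has a suffix of length $p+q$ with period $p$. Passing to a shorter suffix we may take $q=q(p)=\lfloor p/24\rfloor+1$, the least $q$ with $24q>p$. The last $q$ letters are then determined by $p$ and the prefix of length $n+1-q$, and that prefix is good. So each $p$ accounts for at most $S_{n+1-q(p)}\le5^{-(q(p)-1)}S_n$ bad words. Each value of $q$ is attained by at most $24$ values of $p$. Hence at most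
$$24S_n\sum_{q\ge1}5^{-(q-1)}=30S_n$$
words are lost, and at least $5S_n$ remain. $\square$

We need one binary choice hidden in a good word, and a starting word $x$ that contains all letters but creates no short repetitions.

**Alphabet.** Let $A=\{a_1,\dots,a_{36}\}=\{\beta_0,\beta_1,b_2,\dots,b_{35}\}$, and let $\psi:A^*\to B^*$ be the morphism with $\beta_0,\beta_1\mapsto b_1$ and $b_i\mapsto b_i$ for $i\ge2$. With new letters $e_i,g_i$ put
$$x=e_1e_2\cdots e_{24}\;a_1g_1a_2g_2\cdots g_{35}a_{36},\qquad |x|=24+36+35=95 .$$
All letters of $x$ are distinct. For $r\ge0$ let
$$\Gamma_r=A\cup\{e_i\}\cup\{g_i\}\cup\{\#,\kappa_1,\dots,\kappa_r\},\qquad \kappa=\kappa_1\cdots\kappa_r .$$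
The letters $\#,\kappa_1,\dots,\kappa_r$ are called *special*. The $\kappa_j$ are needed only for Theorem B; at first take $r=0$, so $\kappa=\varepsilon$ and $\Gamma_0$ has $96$ letters.

**Lemma 2.** Let $U\in A^*$ with $\psi(U)$ good, and $Q=Ux$. Then
$$\text{if }\zeta\eta\zeta\ (\zeta\ne\varepsilon)\text{ is a factor of }Q,\text{ then }|\zeta\eta|\ge24|\zeta|.\tag{1}$$
In particular $Q$ is square-free.

*Proof.* The letters $e_i,g_i$ occur only once in $Q$, so $\zeta\in A^+$. In $Q$ the letters of $A$ form the run $U$, which is followed by $e_1$, and isolated single letters in $x$. So an occurrence of $\zeta$ lies in $U$ or is a single letter of $x$. If both occurrences lie in $U$, apply $\psi$: the image of $\zeta\eta\zeta$ has length $p+q$ and period $p$ with $p=|\zeta\eta|$, $q=|\zeta|$, so goodness gives $p\ge24q$. If the second lies in $x$, then $|\zeta|=1$; the first lies in $U$, since the letters of $x$ are distinct; so $e_1\cdots e_{24}$ lies between them and $|\zeta\eta|\ge25$. If the first lies in $x$, so does the second, which is impossible. Finally, $\eta=\varepsilon$ would give $|\zeta|\ge24|\zeta|$, so $Q$ has no square. $\square$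

## 4. The price of a suffix

Let $\mathrm{lcs}(u,v)$ be the length of the longest common suffix of $u$ and $v$. For fixed $Q$ put $\lambda_Q(y)=\mathrm{lcs}(y,Q)$: how much of $Q$ has been built at the right end of $y$. For example, with $Q=cabc$ we have $\lambda_Q(abc)=3$ and $\lambda_Q(abcabc)=4$. One letter of progress cost three letters, exactly the distance between the two $c$'s in $Q$. The next lemma says that progress always costs such a distance.

**Lemma 3 (cost).** Let $Q$ satisfy (1). If $y=gzh\Rightarrow y^+=gzzh$, then $\lambda_Q(y^+)\le\lambda_Q(y)+|z|/24$. Hence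
$$y\Rightarrow^*y'\quad\text{implies}\quad |y'|-|y|\ge24\big(\lambda_Q(y')-\lambda_Q(y)\big).\tag{2}$$

*Proof.* Both $y$ and $y^+$ have the suffix $zh$. If $\lambda_Q(y)<|zh|$, the common suffix with $Q$ ends inside $zh$ (at a mismatch, or because $Q$ is exhausted), so $\lambda_Q(y^+)=\lambda_Q(y)$. Otherwise $zh$ is a suffix of $Q$. As $Q$ is square-free, $zzh$ is not a suffix of $Q$. So $\lambda_Q(y^+)=|zh|+|\zeta|$ with $\zeta$ a proper suffix of $z$, and since $\lambda_Q(y)\ge|zh|$ the gain is at most $|\zeta|$. If $\zeta\neq\varepsilon$, write $z=\eta\zeta$. Then $\zeta zh=\zeta\eta\zeta h$ is a suffix of $Q$, so $|z|=|\zeta\eta|\ge24|\zeta|$ by (1). Each step lengthens the word by $|z|$, and summing gives (2). $\square$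

Now the honest construction.

**Lemma 4.** For $U\in A^N$ there is a word $X_U$ over the letters of $x$ such that $x\Rightarrow^*X_U$, $X_U$ ends with $Ux$, and $|X_U|\le95+36(N+95)$.

*Proof.* Start with $v=P=x$ and prepend the letters of $U$ from right to left by (E4). Every letter of $A$ occurs in $x$, so this is always possible. The cost $|s'd|$ of prepending $d$ is the distance, in $Ux$, from the new letter $d$ to the next occurrence of the same letter. For one fixed letter, these distances are lengths of disjoint intervals in a word of length $N+95$, so they sum to at most $N+95$. There are $36$ letters. $\square$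

**The family $\mathcal U_N$.** Let $T_N$ be a good word of length $N$. Permuting the letters of $B$ (goodness is unaffected), assume that $b_1$ is a most frequent letter among its last $\lfloor N/4\rfloor$ letters. Let $F$ be the set of positions of $b_1$ there, and $m=|F|\ge\lfloor N/4\rfloor/35$. Let $\mathcal U_N$ be the set of all $U\in A^N$ with $\psi(U)=T_N$ and with $\beta_0$ at all $b_1$-positions outside $F$. So at each position of $F$ we choose $\beta_0$ or $\beta_1$ freely, and all else is fixed. Hence $|\mathcal U_N|=2^m$, and distinct $U,U'\in\mathcal U_N$ satisfy $\mathrm{lcs}(U,U')<N/4$. Put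
$$D_U=X_U\,\#\,Ux\,\#\,\kappa .$$
Then $D_U\in(x\#\kappa)^\heartsuit$: derive $X_U\#\kappa$, then duplicate the factor $Ux\#$.

The choices sit in the last quarter of $U$ on purpose. Changing $Ux$ into $U'x$ means rebuilding everything beyond their common suffix, that is, more than $\frac34N$ letters. A cheat therefore costs about $24N+24\cdot\frac34N=42N$ letters, and an honest construction at most about $36N$.

## 5. Exchanging subtrees of equal position

**Proposition 5.** Let $\mathcal L\subseteq\Gamma_r^*$ satisfy

(i) $D_U\in\mathcal L$ for all $N$ and all $U\in\mathcal U_N$;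

(ii) there is $N_0$ such that for $N\ge N_0$ and $U,U'\in\mathcal U_N$: if $X$ is a word over the non-special letters of $\Gamma_r$ that ends with $U'x$ and satisfies
$$|X|\le95+36(N+95),\tag{3}$$
and $X\#Ux\#\kappa\in\mathcal L$, then $U=U'$.

Then $\mathcal L$ is not context-free.

*Proof.* Suppose $\mathcal L\setminus\{\varepsilon\}$ has a grammar in Chomsky normal form with $\nu$ nonterminals. Let $N$ be large, in particular $m\ge1$ and $N\ge N_0$.

**Step 1: find a subtree that sees many choices, but none of them twice.** For each $U\in\mathcal U_N$ fix a derivation tree of $D_U$. Mark the $m$ positions $l_1<\dots<l_m$ corresponding to $F$ in the suffix $Ux$ of $X_U$, and the corresponding positions $r_1<\dots<r_m$ in the second copy of $Ux$. Walk down from the root, which has $2m$ marked leaves, always to a child with the most marked leaves, until a node with at most $m$ marked leaves is reached. A node whose only child is a terminal has at most $1\le m$ marked leaves, so the walk stops at a nonterminal node. Its parent had more than $m$ marked leaves and two children, so its number $c$ of marked leaves satisfies $m/2<c\le m$. Write $D_U=\mathsf p_U\mathsf w_U\mathsf s_U$,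 where the *window* $\mathsf w_U$ is the yield of that node, and let $E$ be its label.

**Step 2: pigeonhole, keeping all lengths.** Classify $U$ by $(E,|\mathsf p_U|,|\mathsf w_U|,|\mathsf s_U|)$. There are at most $\nu(N'+1)^3$ classes with $N'=\max_U|D_U|=O(N)$. As $m$ grows linearly in $N$, for large $N$ some class $\mathcal C$ has more than $2^{m/2}$ members. All members of $\mathcal C$ have equal $|D_U|$, hence equal $|X_U|$ and the same marked positions; and the window occupies the same positions in each.

**Step 3: two members that differ inside the window.** The window contains a run of $c\le m$ consecutive elements of $l_1,\dots,l_m,r_1,\dots,r_m$. Since $l_i$ and $r_i$ are $m$ places apart in this list, it never contains both. Let $I$ be the set of indices occurring in the window, so $|I|=c>m/2$. If all members of $\mathcal C$ agreed at the indices in $I$, then $|\mathcal C|\le2^{m-c}<2^{m/2}$, which is false. So some $U_1,U_2\in\mathcal C$ differ at some $i\in I$.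

**Step 4: exchange.** Replacing the subtree for $U_1$ by the one for $U_2$, which has the same root label $E$, gives
$$D=\mathsf p_{U_1}\mathsf w_{U_2}\mathsf s_{U_1}\in\mathcal L .$$
At every position $D$ carries the letter of $D_{U_1}$ or of $D_{U_2}$. So $D=X\#U^{(1)}x\#\kappa$, where $X$ has only non-special letters, ends with $U^{(2)}x$, and $|X|=|X_{U_1}|$ satisfies (3). Here $U^{(1)},U^{(2)}\in\mathcal U_N$, because outside the marked positions all members of $\mathcal U_N$ agree and at marked positions both $\beta_0,\beta_1$ are allowed. At index $i$, the copy inside the window comes from $U_2$ and the other copy from $U_1$, so $U^{(1)}\ne U^{(2)}$. This contradicts (ii). $\square$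

## 6. A non-context-free closure over 96 letters

**Theorem 6.** $(x\#)^\heartsuit\subseteq\Gamma_0^*$ is not context-free.

*Proof.* We apply Proposition 5 with $r=0$. Condition (i) was noted when $D_U$ was defined. For (ii), let $x\#\Rightarrow^*X\#Z\#$ with $Z=Ux$, where $X$ ends with $U'x$, is free of $\#$ and satisfies (3). By Section 2 there are $x'$ and a suffix $s$ of $x'$ with $x\Rightarrow^*x'\Rightarrow^*X$ and $s\Rightarrow^*Z$. As $Z$ is square-free (Lemma 2), $s=Z$. So $x'$ ends with $Ux$. Suppose $U\neq U'$.

Building $Ux$: by (2) with $Q=Ux$, where $\lambda_Q(x)=95$ and $\lambda_Q(x')=95+N$, we get $|x'|\ge95+24N$.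

Overwriting it by $U'x$: let $Q'=U'x$. Then $\lambda_{Q'}(x')=95+\mathrm{lcs}(U,U')<95+N/4$ and $\lambda_{Q'}(X)=95+N$, so (2) gives $|X|\ge|x'|+18N\ge95+42N$.

By (3), $95+42N\le95+36(N+95)$, that is, $6N\le3420$. This is impossible for $N>570$. $\square$

## 7. A square-free word without aba and cbc

It remains to come down to three letters. We want a morphism $f$ from a large alphabet to $\{a,b,c\}^*$ for which derivations from $f(w)$ to $f(V)$ are exactly the images of derivations from $w$ to $V$. The first idea is to send the letters to distinct factors $Y_i$, all of one length, of an infinite square-free word over three letters. The trouble is at the seams: if $Y_i$ ends with the letter with which $Y_j$ begins, then $Y_iY_j$ contains a square of period $1$, and deleting one of the two letters leaves a word of length $2|Y_i|-1$, which is not an encoded word. So we need markers at the seams, built from factors that the $Y_i$ avoid.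

Let $\mathbf t=0110100110010110\cdots$ be the Thue–Morse word, the fixed point of $\theta:0\mapsto01,\ 1\mapsto10$. It is overlap-free (Thue 1912): it has no factor $\xi y\xi y\xi$ with $\xi$ a letter and $y$ a word. In particular it has no factor $111$, so $\mathbf t=\prod_i01^{n_i}$ with $n_i\in\{0,1,2\}$. Let $\mathbf v$ be the sequence $(n_i)$ with $0,1,2$ written $a,b,c$. From
$$\mathbf t=011\,|\,01\,|\,0\,|\,011\,|\,0\,|\,01\,|\,011\,|\,01\,|\,0\,|\,01\,|\,011\,|\,0\,|\,011\,|\,01\,|\,0\,|\cdots$$
we read $\mathbf v=cbacabcbabcacba\cdots$. With $\varphi(a)=0$, $\varphi(b)=01$, $\varphi(c)=011$ we have $\varphi(\mathbf v)=\mathbf t$. We need five properties.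

* *$\mathbf v$ is square-free.* A square $zz$ in $\mathbf v$ gives the factor $\varphi(z)\varphi(z)0$ of $\mathbf t$, since the next block begins with $0$. As $\varphi(z)$ begins with $0$, this is an overlap. Hence $\mathbf v$ is also not eventually periodic.
* *$\mathbf t$ is uniformly recurrent*, that is, each factor $u$ occurs in every sufficiently long factor. A factor $u$ lies in some prefix $\theta^k(0)$. Every factor of $\mathbf t$ of length $4\cdot2^k$ contains three consecutive complete blocks of the factorization $\mathbf t=\prod_i\theta^k(\mathbf t_i)$, and one of them is $\theta^k(0)$, as $111$ is not a factor of $\mathbf t$.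
* *$\mathbf v$ is uniformly recurrent.* Let $y$ be a nonempty factor of $\mathbf v$, and let $\varphi(y)0$ occur in all factors of $\mathbf t$ of length $R$. If $F$ is a factor of $\mathbf v$ of length $R$, then $\varphi(F)0$ is a factor of $\mathbf t$ of length greater than $R$, so it contains $\varphi(y)0$. The $0$s mark exactly the starts of the blocks $01^{n_i}$, and the last $0$ closes the last block. So this occurrence is block-aligned, and $y$ is a factor of $F$.
* *$\mathbf v$ has no factor $aba$ or $cbc$.* These would give the factors $00100$ (that is, $\varphi(aba)0$) and $01101011$ of $\mathbf t$. The first contains $00$ twice at distance $3$, the second contains $11$ twice at distance $5$. But $\mathbf t$ is a product of blocks $01,10$, so $00$ and $11$ occur only across block boundaries, and any two occurrences of $00$, or of $11$, are at even distance.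
* *$\mathbf v$ contains $baca$, $cacb$, $bcac$, $acab$,* as the displayed prefix shows.

**Lemma 7.** For each $M$ there are $\ell\ge20$ and $M$ distinct factors $Y_1,\dots,Y_M$ of $\mathbf v$ of length $\ell$ beginning with $baca$ and ending with $cacb$. Likewise there are $\ell'\ge20$ and $M$ distinct factors $Y_1',\dots,Y_M'$ of $\mathbf v$ of length $\ell'$ beginning with $bcac$ and ending with $acab$.

*Proof.* Choose $R$ such that every factor of $\mathbf v$ of length $R$ contains the four words, and let $L\ge20$. Let $F$ be a factor of length $L+2R$. Choose an occurrence of $baca$ in its prefix of length $R$ and one of $cacb$ in its suffix of length $R$. Then $F=f_1Yf_2$ with $|f_1|,|f_2|\le R$, where $Y$ begins with $baca$ and ends with $cacb$, and $L\le|Y|\le L+2R$. By the Morse–Hedlund theorem, an infinite word that is not eventually periodic has at least $n+1$ factors of each length $n$; so there are more than $L$ such words $F$. The number of triples $(f_1,f_2,|Y|)$ is at most $K=(3^{R+1})^2(2R+1)$, which does not depend on $L$. So some triple belongs to more than $L/K$ words $F$. Since $f_1,f_2$ are fixed, their words $Y$ are distinct, and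 they have equal length. Take $L\ge KM$. The second case is the same. $\square$

## 8. The encoding and its signals

For an alphabet $\Gamma=\{\gamma_1,\dots,\gamma_M\}$ define
$$f(\gamma_i)=acbca\;Y_i\;cabac\;Y_i',\qquad H:=|f(\gamma_i)|=\ell+\ell'+10 .$$
The blocks $f(\gamma_i)$ have the same length and are distinct, so $f$ is injective on $\Gamma^*$. The words $acbca$ and $cabac$ displayed here are called *cores*.

Let $W\in\Gamma^*$. To avoid boundary effects, place $f(W)$ inside the bi-infinite word $\tau={}^\omega f(\gamma_1)\,f(W)\,f(\gamma_1)^\omega$. Positions are integers, and $[i,j)$ is a half-open interval of positions.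

**Definition.** A *signal* is an occurrence of $aba$ (type $\mathsf a$) or of $cbc$ (type $\mathsf c$) in $\tau$, identified with its starting position $\sigma$. It is *contained* in an interval if $[\sigma,\sigma+3)$ is.

**Where the signals are.** For a core $acbca$ let $\mu$ be the position of the penultimate letter of the preceding $Y'$. Since $Y'$ ends with $acab$ and the next $Y$ begins with $baca$,
$$\tau[\mu-2..\mu+10]=P:=acab\,acbca\,baca=acabacbcabaca,$$
with the core at $\mu+2,\dots,\mu+6$. For a core $cabac$ let $\nu$ be the position of the penultimate letter of the preceding $Y$. Then $\tau[\nu-2..\nu+10]=cacbcabacbcac$, which is $P$ with $a$ and $c$ exchanged. A window of length $3$ either lies in some $Y_i$ or $Y_i'$, where it is no signal, or meets a core. The seven windows that meet a core $acbca$ start at $\mu,\dots,\mu+6$; they are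
$$aba,\ bac,\ acb,\ cbc,\ bca,\ cab,\ aba .$$
For $cabac$ exchange $a$ and $c$. So the signals are exactly
$$\mu\,(\mathsf a),\ \mu+3\,(\mathsf c),\ \mu+6\,(\mathsf a),\qquad \nu\,(\mathsf c),\ \nu+3\,(\mathsf a),\ \nu+6\,(\mathsf c).$$
The word $Y$ after the core occupies $\mu+7,\dots,\mu+6+\ell$. So consecutive $\mu,\nu$ satisfy $\nu=\mu+\ell+5$, and the next $\mu$ is $\nu+\ell'+5$.

Enumerate the signals in increasing order as $\sigma_t$ ($t\in\mathbb Z$) with $\sigma_0$ some $\mu$, and put $G_t=\sigma_{t+1}-\sigma_t$. Then types alternate, $\sigma_{t+6}=\sigma_t+H$, and
$$G_t=3\ \text{ if }t\not\equiv2\pmod3,\qquad G_t\in\{\ell-1,\ell'-1\},\ G_t\ge19\ \text{ if }t\equiv2\pmod3 .$$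
In particular signals are pairwise disjoint intervals. Alternating types force a translation of signals to shift the index by an even number; the long gaps force a multiple of $3$ as soon as enough signals are seen. Together this gives multiples of $6$, that is, translations by multiples of $H$.

**The swap.** Everything used below is symmetric under $a\leftrightarrow c$, $(\mu,Y,\ell)\leftrightarrow(\nu,Y',\ell')$: the forms of $P$ and of its exchange, square-freeness of the $Y_i,Y_i'$, the absence of $aba$ and $cbc$ in them, and $\ell,\ell'\ge20$. We call this symmetry the *swap*.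

**$P$ is square-free.** Number its letters $0,\dots,12$; thus $P_i=\tau[\mu-2+i]$. The positions $i$ with $P_i=P_{i+d}$ are: $d=1$: none; $d=2$: $0,2,5,8,10$; $d=3$: $3,6$; $d=4$: $0,1,4,7,8$; $d=5$: none; $d=6$: $1,2,3,4,5$. A square of period $d$ would need $d$ consecutive ones, and there never are that many.

## 9. Squares in encoded words

**Lemma 8.** If $zz$ is a square occurring in $f(W)$, then $H$ divides $|z|$.

*Proof.* Let $d=|z|$, let $zz=\tau[s,s+2d)$, and put $I=[s,s+d)$, $I'=[s+d,s+2d)$.

**Case 1: $I$ contains no signal.** The purpose is to see that $zz$ is then caught in a short region that is known to be square-free. The interval $I'$ carries the same word, so it contains no signal either. So a signal contained in $[s,s+2d)$ straddles the midpoint $s+d$. As signals are disjoint, there is at most one.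

*(1a) There is none.* Let $t$ be maximal with $\sigma_t<s$. Then $\sigma_{t+1}\ge s$ is not contained, so $s+2d\le\sigma_{t+1}+2$. Thus $zz$ lies in $[\sigma_t+1,\sigma_{t+1}+2)$, which carries $bacb$, $bcab$, some $Y_i$ or some $Y_i'$ (for $\sigma_t=\mu,\ \mu+3,\ \mu+6$ these are $bacb$, $bcab$, $Y_i$; apply the swap). All of these are square-free, a contradiction.

*(1b) There is exactly one, $\sigma_t$.* The midpoint is $\sigma_t+1$ or $\sigma_t+2$. As $\sigma_{t-1}$ and $\sigma_{t+1}$ are not contained, $zz\subseteq[\sigma_{t-1}+1,\sigma_{t+1}+2)$. By the swap let $\sigma_t\in\{\mu,\mu+3,\mu+6\}$. Recall that $P$ occupies $[\mu-2,\mu+11)$.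

* $\sigma_t=\mu$. Then $zz$ ends before position $\mu+5$. If the midpoint is $\mu+2$, then $d\le3$ and $zz\subseteq[\mu-1,\mu+5)$ lies in $P$. If the midpoint is $\mu+1$, then $d\le4$. For $d\le3$, $zz\subseteq[\mu-2,\mu+4)$ lies in $P$. For $d=4$, the two copies end in $\tau[\mu]=a$ and $\tau[\mu+4]=b$.
* $\sigma_t=\mu+3$. Then $zz\subseteq[\mu+1,\mu+8)$ lies in $P$.
* $\sigma_t=\mu+6$. Then $zz$ starts at or after $\mu+4$. If the midpoint is $\mu+7$, then $d\le3$ and $zz\subseteq[\mu+4,\mu+10)$ lies in $P$. If the midpoint is $\mu+8$, then $d\le4$. For $d\le3$, $zz\subseteq[\mu+5,\mu+11)$ lies in $P$. For $d=4$, the two copies begin with $\tau[\mu+4]=b$ and $\tau[\mu+8]=a$.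

Each is a contradiction, because $P$ is square-free or because the two copies of $z$ differ.

**Case 2: $I$ contains a signal.** The purpose is to compare the gaps in $I$ and in $I'$. Let $\sigma_t$ be the first signal contained in $I$. Then $\sigma_t+d=\sigma_{t+q}$ is a signal of the same type, so $q\ge2$ is even, and it is the first signal contained in $I'$. If $6\mid q$, then $d=(q/6)H$ and we are done. Suppose $q\equiv2,4\pmod6$.

The signals $\sigma_t,\dots,\sigma_{t+q-1}$ are contained in $I\cup I'$ and not in $I'$. Those not in $I$ straddle the midpoint, and only the last one can do so. So the number $\rho$ of signals contained in $I$, which are $\sigma_t,\dots,\sigma_{t+\rho-1}$, is at least $q-1$. Translation by $d$ maps the signals in $I$ bijectively and in order onto those in $I'$, so $G_{t+i}=G_{t+q+i}$ for $0\le i\le\rho-2$. As $3\nmid q$, this equality fails whenever exactly one of $t+i$, $t+q+i$ is $\equiv2\pmod3$, since one side is then $3$ and the other at least $19$. This happens for two of the three residues of $t+i$ modulo $3$. So two consecutive values of $i$ cannot both occur: $\rho-1\le1$. Hence $q\le\rho+1\le3$, so $q=2$ and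 $d=G_t+G_{t+1}$.

*($\alpha$) $t\equiv0\pmod3$.* Then $d=6$, and by the swap $\sigma_t=\mu$. As $[\mu,\mu+3)\subseteq[s,s+6)$, we have $\mu-3\le s\le\mu$. Also $\tau[p]=\tau[p+6]$ for $p\in[s,s+6)$. If $s\ge\mu-1$, take $p=\mu+4$: $\tau[\mu+4]=b\ne a=\tau[\mu+10]$. If $s\le\mu-2$, take $p=\mu-2$: $\tau[\mu-2]=a\neq b=\tau[\mu+4]$. Contradiction.

*($\beta$) $t\not\equiv0\pmod3$.* By the swap $\sigma_t\in\{\mu+3,\mu+6\}$, and in both cases $d=3+(\ell-1)=\ell+2=\nu-\mu-3$. As $\sigma_{t-1}$ is not contained in $I$, $s>\sigma_{t-1}\ge\mu$. So
$$s+2d>\mu+2d=\nu+d-3\ge\nu+19,\qquad s+d\le\sigma_t+d\le\mu+6+d=\nu+3 .$$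
Hence $I'$ contains the signal $\nu+6$, and so $\nu+6-d=\mu+9$ is a signal. But no signal lies strictly between $\mu+6$ and $\nu\ge\mu+25$. Contradiction. $\square$

**Lemma 9.** If a word $y$ with $|y|\ge2H$ occurs in $f(W)$ at positions $i<j$, then $H\mid j-i$.

*Proof.* Exactly six signals start in $[i,i+H)$, and they are contained in $[i,i+H+2)\subseteq[i,i+2H)$. So the first occurrence of $y$ contains six consecutive signals $\sigma_t,\dots,\sigma_{t+5}$. Translation by $j-i$ takes them to consecutive signals $\sigma_{t+q},\dots,\sigma_{t+q+5}$ of the same types. So $q$ is even and $G_{t+k}=G_{t+q+k}$ for $0\le k\le4$. Choose $k$ with $t+k\equiv2\pmod3$. Then $G_{t+q+k}\ge19$, so $t+q+k\equiv2$, that is, $3\mid q$. Hence $6\mid q$ and $j-i=(q/6)H$. $\square$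

**Lemma 10.** If $zz$ is a square occurring in $f(W)$, then deleting one copy of $z$ yields $f(W')$ with $W'\Rightarrow W$.

*Proof.* By Lemma 8, $|z|=kH$. The square need not be aligned with the blocks; we move it until it is. Let $W=w_1w_2\cdots$ and let $zz$ start in the block $f(w_t)$ after its first $i$ letters, $0\le i<H$. Comparing the two copies of $z$:

* $w_{t+j}=w_{t+k+j}$ for $1\le j\le k-1$;
* $f(w_t)$ and $f(w_{t+k})$ have the same last $H-i$ letters;
* if $i>0$, then $f(w_{t+k})$ and $f(w_{t+2k})$ have the same first $i$ letters.

If $H-i\ge\ell'$, the $Y'$-parts of $f(w_t)$ and $f(w_{t+k})$ agree, so $w_t=w_{t+k}$, and $(w_t\cdots w_{t+k-1})^2$ is a square in $W$ at this place. Otherwise $i>H-\ell'=\ell+10>\ell+5$. Then the prefixes $acbca\,Y$ of $f(w_{t+k})$ and $f(w_{t+2k})$ agree, so $w_{t+k}=w_{t+2k}$, and $(w_{t+1}\cdots w_{t+k})^2$ is a square in $W$.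

Let $s'$ be the start of block $t$ in the first case, of block $t+1$ in the second. All positions $p$ between $s'$ and the start of $zz$ satisfy $\tau[p]=\tau[p+kH]$: in the first case because blocks $t$ and $t+k$ are equal, in the second because these positions lie in the first copy of $z$. By (E3), deleting $kH$ letters from $s'$ on and deleting them from the start of $zz$ on give the same word. The former is $f(W')$, where $W'$ arises from $W$ by deleting half of the square just found. So $W'\Rightarrow W$. $\square$

**Proposition 11.** $f^{-1}(f(w)^\heartsuit)=w^\heartsuit$ for every $w\in\Gamma^*$.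

*Proof.* If $w\Rightarrow^*V$, then $f(w)\Rightarrow^*f(V)$, which gives $\supseteq$. Conversely let $f(w)=y_0\Rightarrow\cdots\Rightarrow y_n=f(V)$. Lemma 10 applied backwards from $y_n$ gives words $V_i$ with $y_i=f(V_i)$, $V_n=V$ and $V_{i-1}\Rightarrow V_i$. So $V_0\Rightarrow^*V$ and $f(V_0)=f(w)$. As $f$ is injective, $V_0=w$. $\square$

**Proof of Theorem A.** Take $\Gamma=\Gamma_0$ and $w=f(x\#)\in\{a,b,c\}^*$. If $w^\heartsuit$ were context-free, so would be $f^{-1}(w^\heartsuit)=(x\#)^\heartsuit$, by closure under inverse morphisms and Proposition 11. This contradicts Theorem 6. $\square$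

## 10. Every word with three letters: the encoded word inside a frame

For Theorem B the starting word is given, for instance $abc$, and it is not of the form $f(w)$. But by prepending we can reach $p\,f(x\#\kappa)\,w_0$ for some $p$. We would like to go on as before, and the obstacle is clear: a square in $p\,f(W)\,w_0$ may straddle the junction of $p$ and $f(W)$, or that of $f(W)$ and $w_0$, and then Lemma 10 does not apply. We shall show that such squares do limited damage. On the right, the once-only letters $\kappa_j$ block long ones. On the left, long ones can occur, but each consumes a letter of $p$, so there are at most $|p|$ of them, and each removes a prefix that is nearly repeated further on. The cost argument survives that.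

**Reduction to three letters.** Let $\pi$ erase all letters except three letters of $w_0$. Then $\pi(w_0^\heartsuit)=\pi(w_0)^\heartsuit$. Indeed, the image of a duplication is a duplication or the identity. Conversely, if $\pi(v)=x'u'y'$ with $u'\ne\varepsilon$, then $v=x_1uy_1$ with $\pi(x_1)=x'$, $\pi(u)=u'$, $\pi(y_1)=y'$, so the duplication of $u'$ lifts to that of $u$. As morphisms preserve context-freeness, we may assume that $w_0\in\{a,b,c\}^*$ contains all three letters.

**Setup.** Let $r=3|w_0|+4$, $\Gamma=\Gamma_r$, and $f$ as in Section 8. Prepending letters by (E4), starting with $P=w_0$, shows that for every $u\in\{a,b,c\}^*$ there is a word $p$ with $w_0\Rightarrow^*p\,u\,w_0$. Fix $p$ with $w_0\Rightarrow^*p\,f(x\#\kappa)\,w_0$ and let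
$$\mathcal L=\{W\in\Gamma^*:\ p\,f(W)\,w_0\in w_0^\heartsuit\}.$$
If $w_0^\heartsuit$ is context-free, so is $\mathcal L$ (quotients by words, then an inverse morphism). So it suffices to verify (i) and (ii) of Proposition 5. Since $D_U\in(x\#\kappa)^\heartsuit$, we have $f(x\#\kappa)\Rightarrow^*f(D_U)$, so (i) holds.

For (ii), let $W=X\#Z\#\kappa\in\mathcal L$ with $Z=Ux$, where $X$ has no special letters, ends with $U'x$ and satisfies (3), and $U,U'\in\mathcal U_N$. *Suppose $U\ne U'$.* We derive a contradiction for all $N$ above a constant, where "constant" means independent of $N,U,U',X$. Put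
$$c_1=|p|/H+1,\qquad C=r+4|w_0|+2|p|+10 .$$

## 11. Reading the derivation backwards

Fix a derivation $w_0=D_0\Rightarrow\cdots\Rightarrow D_n=p\,f(W)\,w_0$ and read it from $D_n$ down. The goal of this section is to extract from it a chain of words over $\Gamma$ from $W$ down to a word of length at most $C$.

**Definition.** A *configuration* represents $D_i$ as $J\cdot Y\cdot K$ with $Y=f(V)[\alpha,\omega]$, meaning $f(V)$ without its first $\alpha$ and last $\omega$ letters, such that

* $|J|\le|p|$, $|K|\le|w_0|$, $0\le\alpha<H$, $0\le\omega\le3H(|w_0|-|K|)$;
* $V$ ends with $\kappa$, and each $\kappa_j$ occurs exactly once in $V$.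

For example, $D_n$ is represented with $J=p$, $V=W$, $\alpha=\omega=0$, $K=w_0$. Start there ($|W|>C$ for large $N$), continue as long as $|V|>C$, and stop at the first configuration with $|V|\le C$; for that last one the second condition is not required.

**Step 1: while $|V|>C$, the right end is marked.** We have
$$|Y|\ge H|V|-H-3H|w_0|>2(|p|+|w_0|+3H+1),\tag{4}$$
since $|V|>C$ makes the middle term larger than $H(r+|w_0|+2|p|+9)$, and $H\ge50$. Since $\omega+4H\le3H|w_0|+4H=rH$, the last $4H$ letters of $Y$ belong to the part $f(\kappa)$ of $f(V)$. An interval of length $3H$ contains two complete consecutive blocks. So the suffix of $Y$ of length $3H$ contains some $f(\kappa_t\kappa_{t+1})$, and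
$$\text{the word } f(\kappa_t\kappa_{t+1})\text{ has no other occurrence in }f(V).\tag{5}$$
Indeed, by Lemma 9 another occurrence would be at a distance divisible by $H$, so block-aligned, and $\kappa_t$ would occur twice in $V$.

The process does stop: if $|V|>C$ still held at $D_0$, then $|w_0|=|D_0|\ge|Y|>|w_0|$ by (4).

Now let $|V|>C$ and let a copy of $z$ in a square $zz$ of $JYK$ be deleted. There are four cases.

**Step 2: $zz\subseteq Y$.** By Lemma 10 applied to $f(V)$, the new word is $J\,f(V')[\alpha,\omega]\,K$ with $V'\Rightarrow V$. Call this an *R-step*. By (E1) each $\kappa_j$ still occurs exactly once. The factor duplicated in $V'\Rightarrow V$ contains no $\kappa_j$, so the square in $V$ lies before the suffix $\kappa$, and $V'$ still ends with $\kappa$.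

**Step 3: $zz$ meets $J$ but not $K$.** Let $j\ne\varepsilon$ be the part of $zz$ in $J$. If $|z|\le|j|$, delete the first copy: only $J$ gets shorter. If $|z|>|j|$, then $j$ is a suffix of $J$, $z=jy_1$ with $y_1\ne\varepsilon$, and $Y$ begins with $y_1jy_1$. Delete the first copy: $J$ loses its suffix $j$ and $Y$ loses its prefix $y_1$. (If $J$ ends with $ca$ and $Y=bcab\cdots$, then $zz=cab\,cab$; after the deletion $J$ has lost $ca$ and $Y$ has become $cab\cdots$.) Write $\alpha+|y_1|=tH+\alpha'$ with $0\le\alpha'<H$. The new configuration has $V'$ with $V=RV'$, $|R|=t$, and offset $\alpha'$. Call this a *P-step*. If $|V'|>C$, then $V'$ is a suffix of $V$ longer than $r$, so it ends with $\kappa$ and contains each $\kappa_j$ exactly once; otherwise the process stops.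

What can $R$ look like? If $|y_1|<2H$, then $tH\le\alpha+|y_1|<3H$, so $t\le2$. If $|y_1|\ge2H$, then $y_1$ occurs twice in $f(V)$ at distance $|y_1|+|j|$, and Lemma 9 gives $|y_1|+|j|=\delta H$ for an integer $\delta$. Let $t\ge3$. Blocks $2,\dots,t$ of $f(V)$ lie in the first $y_1$, and they reappear $\delta$ blocks later. So, writing $V=V_1V_2\cdots$, we have $t+\delta\le|V|$ and $V_i=V_{i+\delta}$ for $2\le i\le t$. From $tH\le\alpha+|y_1|<H+\delta H$ we get $t\le\delta$. From $\delta H\le|y_1|+|p|<(t+1)H+|p|$ we get $\delta<t+c_1$. So every P-step satisfies
$$t\le2,\ \text{ or there is }\delta\text{ with }t\le\delta<t+c_1,\ \ t+\delta\le|V|,\ \ V_i=V_{i+\delta}\ (2\le i\le t).\tag{6}$$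
Each P-step shortens $J$, and no step lengthens $J$. So there are *at most $|p|$ P-steps in total*.

**Step 4: $zz$ meets $K$ but not $J$.** Let $k\ne\varepsilon$ be the part of $zz$ in $K$. If $|z|\le|k|$, delete the second copy: only $K$ gets shorter. Otherwise $z=y_1k$ with $y_1\neq\varepsilon$, $k$ is a prefix of $K$, and $Y$ ends with $y_1ky_1$. If $|y_1|\ge3H$, the last $y_1$ contains some $f(\kappa_t\kappa_{t+1})$ within the last $3H$ letters of $Y$, and this occurs again in the first $y_1$, contradicting (5). So $|y_1|<3H$. Delete the second copy: $K$ loses its prefix $k$ and $Y$ loses its suffix $y_1$. So $\omega$ grows by less than $3H$ while $|K|$ drops by at least $1$, and the bound on $\omega$ is preserved. $V$ is unchanged.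

**Step 5: $zz$ meets $J$ and $K$.** This is impossible. We would have $zz=jYk$ with $j,k\ne\varepsilon$. As $|Y|>|j|+|k|$ by (4), $z=jy_1=y_2k$ with $Y=y_1y_2$, and $|y_2|=(|j|+|Y|-|k|)/2>|p|+3H$. The last $3H$ letters of $y_2$ contain some $f(\kappa_t\kappa_{t+1})$, at an offset at least $|y_2|-3H>|p|\ge|j|$ in $z=y_2k$. In the first copy $z=jy_1$ the same offset lies inside $y_1$. So $f(\kappa_t\kappa_{t+1})$ also occurs in $y_1$, contradicting (5).

Hence we get a chain $W=V^{(0)},V^{(1)},\dots,V^{(e)}$ consisting of R-steps ($V^{(i+1)}\Rightarrow V^{(i)}$), P-steps ($V^{(i)}=RV^{(i+1)}$ with (6)) and equalities, with at most $|p|$ P-steps, $|V^{(i)}|>C$ for $i<e$, and $|V^{(e)}|\le C$.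

## 12. The cost lemma with prefix extensions

Read forwards, a P-step glues a prefix $R$ onto a word. This might build a piece of $Q$ more cheaply than a duplication. We check that (6) limits the gain. Let $Q$ satisfy (1), and let $y=Ry'$, $|R|=t$, satisfy (6) with $y$ in place of $V$. Then
$$\lambda_Q(y)\le\lambda_Q(y')+t/24+c_1+2.\tag{7}$$

If $\lambda_Q(y)\le|y'|$, then $\lambda_Q(y')=\lambda_Q(y)$. Otherwise $\lambda_Q(y')=|y'|$, and for some $i\le t$ the suffix $y_iy_{i+1}\cdots$ of $y$ is a suffix of $Q$ and the gain is $t-i+1$. For $t\le2$ the claim is clear. Let $t\ge3$, $i'=\max(i,2)$ and $\zeta=y_{i'}\cdots y_t\ne\varepsilon$. The gain is at most $|\zeta|+1$. By (6), $\zeta$ reappears at distance $\delta\ge t\ge|\zeta|$ inside this suffix of $Q$. So (1) gives $|\zeta|\le\delta/24<(t+c_1)/24$, and (7) follows.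

Combine this with Lemma 3. If $y^1$ is obtained, forwards, from $y^0$ by duplications and at most $|p|$ prefix extensions $y'\mapsto Ry'$ satisfying (6), then
$$|y^1|-|y^0|\ge24\big(\lambda_Q(y^1)-\lambda_Q(y^0)\big)-c_2,\qquad c_2=24|p|(c_1+2).\tag{8}$$

## 13. The two phases of the chain and the end of the proof

The chain should repeat the story of Section 6: a phase with two $\#$'s, a split, and a phase with one $\#$. Call $V$ of *type I* if $V=X_V\#Z\#\kappa$ with the given $Z$, and of *type II* if $V=x_V\#\kappa$, where $X_V,x_V$ are free of special letters. For instance $W$ is of type I with $X_W=X$, and $x\#\kappa$ is of type II. Since $|Z|=N+95>C$ for large $N$, $V^{(e)}$ is not of type I. So the chain must leave type I.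

**Step 1: R-steps from type I.** Let $V'=gzh\Rightarrow V=gzzh=X_V\#Z\#\kappa$. Then $z$ contains no $\kappa_j$. If $z$ contains no $\#$, then $zz$ lies in $X_V$, as $Z$ is square-free, and $V'=X'\#Z\#\kappa$ with $X'\Rightarrow X_V$. If $z$ contains $\#$, it contains exactly one, $z=s\#s'$. The second $\#$ of $V$ is followed by $\kappa_1$, which is not in $z$, so $s'=\varepsilon$. Then $zz=s\#s\#$, so $s=Z$, $X_V=gs$, and $V'=X_V\#\kappa$ is of type II with $X_V$ ending in $Z$. Call this *event (a)*; it is the split.

**Step 2: a P-step that swallows the first $\#$.** Consider a P-step from type I with $t=|R|>|X_V|$, and call it *event (b)*. Let $i_0=|X_V|+1\le t$ be the position of the first $\#$. We claim that $V'=Z''\#\kappa$ with $Z''$ a suffix of $Z$ and $|Z''|\ge|Z|-c_1-2$.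

* If $t\le2$, at most one letter of $Z$ is removed.
* Let $t\ge3$ and $i_0\ge2$. Then $V_{i_0+\delta}=V_{i_0}=\#$ is the second $\#$. If $t>i_0$, then $V_{i_0+1}=V_{i_0+1+\delta}=\kappa_1$, which is impossible, as $V_{i_0+1}$ is the first letter of $Z$. So $t=i_0$ and $V'=Z\#\kappa$.
* Let $t\ge3$ and $i_0=1$, so $V=\#Z\#\kappa$. If $t\ge|Z|+2$, the second $\#$, at position $|Z|+2$, would have a copy further right, a third $\#$. So $V_2\cdots V_t$ is a prefix of $Z$, and its copy at distance $\delta\ge t$ has no special letters, hence lies in $Z$. By (1) for $Z$, $24(t-1)\le\delta<t+c_1$, so $t<(24+c_1)/23\le c_1+2$.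

**Step 3: event (b) cannot happen for large $N$.** Words of the form $Z''\#\kappa$, with $Z''$ a suffix of $Z$, are square-free, so no R-step occurs from them. In a P-step with $t\ge3$ from such a word, $V_2,\dots,V_t$ reoccur later. So they are not special (special letters occur once in the word), and both copies of $V_2\cdots V_t$ lie in $Z''$. As before, $24(t-1)\le\delta<t+c_1$ and $t\le c_1+2$; for $t\le2$ this bound is trivial. So from event (b) on, at most $(|p|+1)(c_1+2)$ letters of $Z$ are lost altogether. For large $N$ all further words are of this form with length greater than $C$, and no word of length at most $C$ is ever reached. This contradicts $|V^{(e)}|\le C$.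

Hence the type I phase ends with event (a). Let $x^1:=X_V$ at that moment; $x^1$ ends with $Z=Ux$. As backward steps never lengthen words, every type I word of the chain has $|X_V|\ge|x^1|\ge N+95$.

**Step 4: P-steps within type I are P-steps for the left part.** Let $t\le|X_V|$ and $X_V=RX'$. If $t\ge3$, the letters $V_{2+\delta},\dots,V_{t+\delta}$ are consecutive and not special, being equal to letters of $X_V$. So they lie all in $X_V$ or all in $Z$. In the latter case $2+\delta\ge|X_V|+2$, so $\delta\ge|X_V|$, and $|X'|=|X_V|-t<|X_V|-\delta+c_1\le c_1<N+95$ for large $N$. But $X'\#Z\#\kappa$ is a type I word of the chain, so this is excluded. So (6) holds for $X_V=RX'$ itself. Together with Step 1: $X$ arises from $x^1$ by duplications and prefix extensions as required for (8).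

**Step 5: the type II phase.** Right after event (a) the word is $x^1\#\kappa$, longer than $C$ for large $N$. Let $V=x_V\#\kappa$ with $|V|>C$; then $|x_V|>C-r-1\ge9$. An R-step $V'\Rightarrow V$ duplicates a factor without special letters, since each special letter occurs once, so $V'=x'\#\kappa$ with $x'\Rightarrow x_V$. Consider a P-step. If $t>|x_V|$, then $t\ge3$ and $2\le|x_V|+1\le t$, so $V_{|x_V|+1+\delta}=\#$ would be a second $\#$, impossible. So $t\le|x_V|$ and $V'=x'\#\kappa$ with $x_V=Rx'$. If $t\ge3$, the letters $V_{i+\delta}$, $2\le i\le t$, are not special, so they lie in $x_V$, and (6) holds for $x_V=Rx'$. Consequently $V^{(e)}=x^0\#\kappa$ is of type II with $|x^0|\le C$, and $x^1$ arises from $x^0$ as required for (8).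

**Step 6: the budget again.** By (8) with $Q=Ux$, where $\lambda_Q(x^1)=N+95$ and $\lambda_Q(x^0)\le|x^0|\le C$,
$$|x^1|\ge24(N+95-C)-c_2 .$$
By (8) with $Q'=U'x$, where $\lambda_{Q'}(X)=N+95$ and $\lambda_{Q'}(x^1)=95+\mathrm{lcs}(U,U')<95+N/4$,
$$|X|\ \ge\ |x^1|+18N-c_2\ \ge\ 42N-24C-2c_2 .$$
But $|X|\le95+36(N+95)$ by (3). This is a contradiction for all $N$ above a constant, because $C$ and $c_2$ depend only on $w_0$, $p$ and $f$. So (ii) holds. By Proposition 5, $\mathcal L$ is not context-free, and hence $w_0^\heartsuit$ is not context-free. This proves Theorem B. $\square$
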